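
\newtheorem{theorem}{Theorem}[section]
\newtheorem{corollary}[theorem]{Corollary}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{claim}[theorem]{Claim}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{remark}[theorem]{Remark}

\title{Chain conditions and precalibers of Boolean algebras\\ above the continuum}


\begin{abstract}
If $\kappa<\lambda$ are regular cardinals and $\mu^\nu<\lambda$ for all $\mu<\lambda$ and $\nu<\kappa$, then every $\kappa$-cc Boolean algebra has precaliber $\lambda$. We consider the converse: if $\lambda>2^\omega$ and $\mu^\nu\ge\lambda$ for some $\mu<\lambda$, $\nu<\kappa$, must there be a $\kappa$-cc Boolean algebra without precaliber $\lambda$? We show that ZFC does not prove this. Relative to the consistency of ZFC alone, it is consistent that $2^\omega=\omega_1$ and every ccc Boolean algebra has precaliber $\aleph_{\omega+1}$, although $\aleph_\omega^{\omega}\ge\aleph_{\omega+1}$. The proof is an iteration, with supports of size $<\sigma$, of posets that color the nonzero elements of a $\sigma$-cc algebra with $\sigma$ colors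 so that each color class has the finite intersection property. On the other hand, under GCH and $\square_\mu$ for all singular $\mu$, in particular under $V=L$, the converse holds for all regular $\kappa<\lambda$.
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, BA means Boolean algebra, and regular cardinals are infinite. A BA $A$ satisfies the \emph{$\kappa$-cc} if every set of pairwise disjoint nonzero elements of $A$ has cardinality $<\kappa$; \emph{ccc} means $\omega_1$-cc. A set $X\subseteq A$ has the \emph{finite intersection property} (fip) if every finite product of members of $X$ is nonzero. The BA $A$ has \emph{precaliber} $\lambda$ if for every sequence $\langle a_\alpha:\alpha<\lambda\rangle$ of nonzero elements of $A$ there is $H\in[\lambda]^\lambda$ such that $\{a_\alpha:\alpha\in H\}$ has the fip.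

Both notions say that $A$ is narrow. The $\kappa$-cc says that among $\kappa$ distinct nonzero elements some two meet. Precaliber $\lambda$ says that among $\lambda$ nonzero elements there are $\lambda$ that together generate a proper filter; it implies the $\lambda$-cc, since no two of $\lambda$ pairwise disjoint elements meet. When does a chain condition give a precaliber in return? One sufficient condition is arithmetical.

\begin{theorem}[Shelah]\label{thm:C}
If $\kappa<\lambda$ are regular and $\mu^\nu<\lambda$ for all $\mu<\lambda$ and $\nu<\kappa$, then every $\kappa$-cc BA has precaliber $\lambda$.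
\end{theorem}

The hypothesis says that sets of size $<\lambda$ can be closed under sequences of length $<\kappa$ without reaching size $\lambda$. It is also the hypothesis of the $\Delta$-system lemma for $\lambda$ sets of size $<\kappa$ (stated at the end of this section), and that lemma does fail without it. Suppose $\mu^\nu\ge\lambda$ with $\mu<\lambda$ and $\nu<\kappa$, and let $f_\alpha:\nu\to\mu$ $(\alpha<\lambda)$ be distinct functions, viewed as sets of pairs. If $\lambda$ of them formed a $\Delta$-system, then at any coordinate $i<\nu$ outside the domain of the root the values $f_\alpha(i)$ would be pairwise distinct for $\lambda$ many $\alpha$, but there are only $\mu<\lambda$ values. So one may guess that the hypothesis of Theorem~\ref{thm:C} is necessary as well. This is the question posed as Problem~33 in \cite{CF}, for $\lambda$ above the continuum: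

\begin{quote}
\emph{Let $\kappa<\lambda$ be regular, $\lambda>2^\omega$, and suppose that $\mu^\nu\ge\lambda$ for some $\mu<\lambda$ and $\nu<\kappa$. Does ZFC prove that some $\kappa$-cc BA does not have precaliber $\lambda$?}
\end{quote}

The answer is no. Call a BA \emph{$\sigma$-centered} if its set of nonzero elements is a union of at most $\sigma$ sets each having the fip. By the pigeonhole principle a $\sigma$-centered BA has precaliber $\lambda$ whenever $\mathrm{cf}(\lambda)>\sigma$. The main result makes all small $\sigma$-cc algebras $\sigma$-centered.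

\begin{theorem}\label{thm:A}
Let $\sigma$ be regular uncountable with $\sigma^{<\sigma}=\sigma$, and let $\theta>\sigma$ be regular with $\theta^{<\theta}=\theta$. There is a $<\!\sigma$-closed, $\sigma^+$-cc forcing $P$ such that in $V^P$ every $\sigma$-cc BA of cardinality $<\theta$ is $\sigma$-centered. Hence in $V^P$ every $\sigma$-cc BA has precaliber $\lambda$ for every cardinal $\lambda<\theta$ with $\mathrm{cf}(\lambda)>\sigma$.
\end{theorem}

\begin{corollary}\label{cor:answer}
If ZFC is consistent, then so is ZFC together with: $2^\omega=\omega_1$; the cardinals $\kappa=\omega_1$, $\lambda=\aleph_{\omega+1}$, $\mu=\aleph_\omega$, $\nu=\omega$ satisfy all hypotheses of the question; and every ccc BA has precaliber $\aleph_{\omega+1}$.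
\end{corollary}

The reason is that the requirement $\lambda>2^\omega$ restrains only the continuum. In the model of Corollary~\ref{cor:answer} we have $\lambda\le2^{\omega_1}$ (Remark~\ref{rem:free}), and this leaves room for $\omega_1$ colors to do the work. Asking for more room below $\lambda$ merely shifts the problem:

\begin{corollary}\label{cor:chi}
Suppose GCH holds, $\kappa$ is regular uncountable and $\chi\ge\kappa$ is a cardinal. There is a cardinal-preserving extension with $2^\chi=\chi^+$ in which $\mu=\chi^{+\omega}$, $\lambda=\mu^+$, $\nu=\omega$ satisfy $\mu^\nu\ge\lambda>2^\chi$, $\mu<\lambda$, $\nu<\kappa$, and every $\kappa$-cc BA has precaliber $\lambda$.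
\end{corollary}

The existence statement is not refutable either. The constructions behind this use that the cardinals below $\mu$ have small power sets.

\begin{theorem}\label{thm:B}
Let $\mu$ be a strong limit singular cardinal, $\rho=\mathrm{cf}(\mu)$, and $2^\mu=\mu^+=\lambda$.
\begin{enumerate}
\item[(1)] If $\rho=\omega$, there is a ccc BA (a measure algebra) without precaliber $\lambda$.
\item[(2)] There is a $(2^\rho)^+$-cc BA without precaliber $\lambda$.
\item[(3)] If $\rho^{<\rho}=\rho$ and $\square_\mu$ holds, there is a $\rho^+$-cc BA without precaliber $\lambda$.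
\end{enumerate}
\end{theorem}

\begin{corollary}\label{cor:L}
Assume GCH and $\square_\mu$ for all singular $\mu$ (for example, $V=L$). For regular $\kappa<\lambda$, every $\kappa$-cc BA has precaliber $\lambda$ if and only if $\mu^\nu<\lambda$ for all $\mu<\lambda$ and $\nu<\kappa$. In particular, in $L$ a BA as asked for exists for all $\kappa,\lambda,\mu,\nu$ as in the question. For the pair $(\omega_1,\aleph_{\omega+1})$, GCH alone suffices for this existence.
\end{corollary}

Thus, if ZFC is consistent, the existence statement is independent of ZFC; no large cardinals are involved. Section~\ref{sec:proj} proves Theorem~\ref{thm:C}; its proof is the simplest instance of the argument that drives Theorem~\ref{thm:A}. Section~\ref{sec:color} introduces the forcing that colors one algebra, Section~\ref{sec:iter} iterates it, and Section~\ref{sec:answer} derives Corollaries~\ref{cor:answer} and~\ref{cor:chi}. Section~\ref{sec:B} proves Theorem~\ref{thm:B}, and Section~\ref{sec:L} proves Corollary~\ref{cor:L}.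

\paragraph{Facts and conventions.} $H(\Upsilon)$ is the set of all sets of hereditary cardinality $<\Upsilon$, where $\Upsilon$ is regular and large enough for the objects at hand. The completion of a $\kappa$-cc BA is $\kappa$-cc. In a forcing poset, smaller conditions are stronger. For a poset $\mathbb P$, $RO(\mathbb P)$ is its regular open algebra, a complete BA with an order-preserving map $e$ from $\mathbb P$ onto a dense set of nonzero elements such that $e(p)\cdot e(q)=0$ iff $p,q$ are incompatible. We use Fodor's lemma, and the fact that for regular uncountable $\tau$ a union of fewer than $\tau$ nonstationary subsets of $\tau$ is nonstationary. The $\Delta$-system lemma says: if $\tau$ is regular uncountable, $\varrho<\tau$ is infinite and regular, and $\eta^{<\varrho}<\tau$ for all $\eta<\tau$, then any indexed family of $\tau$ sets of size $<\varrho$ has a subfamily of size $\tau$ in which any two members have the same intersection, the \emph{root}.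

\section{Projections, and the positive theorem}\label{sec:proj}

How can one find pairs of elements that meet, using only a chain condition? The idea is to look at an element $b$ from inside a small elementary submodel $N$. The model need not contain $b$, but it contains a best upper approximation to $b$.

\begin{lemma}[Projection]\label{lem:proj}
Let $\tau$ be regular uncountable, $A$ a complete $\tau$-cc BA, $A\in N\prec H(\Upsilon)$ and $N^{<\tau}\subseteq N$. For every $b\in A\setminus\{0\}$ there is a least element $\pi_N(b)$ of $A\cap N$ above $b$, and for all $c\in A\cap N$,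
\[
c\cdot b=0\iff c\cdot\pi_N(b)=0 .
\]
\end{lemma}

\begin{proof}
Let $W$ be a maximal set of pairwise disjoint elements among the nonzero $c\in A\cap N$ with $c\cdot b=0$. By the $\tau$-cc, $|W|<\tau$, so $W\in N$ by the closure of $N$, and $\pi:=-\sum W\in A\cap N$. Clearly $b\le\pi$. Let $c\in A\cap N$. If $c\cdot\pi=0$, then $c\cdot b=0$. If $c\cdot b=0$ but $c\cdot\pi\neq0$, then $c\cdot\pi$ is a nonzero element of $A\cap N$ disjoint from $b$ and from every member of $W$, contradicting the maximality of $W$. This proves the equivalence for $\pi$. Finally, if $c\in A\cap N$ and $b\le c$, then $(-c)\cdot b=0$, so $(-c)\cdot\pi=0$, i.e.\ $\pi\le c$. So $\pi$ is the least element of $A\cap N$ above $b$.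
\end{proof}

The chain condition enters exactly once, to get $W\in N$; this is why the closure of $N$ has to match the chain condition. All uses of the lemma go through the following consequence.

\begin{lemma}[Transfer]\label{lem:transfer}
Let $N,N'$ both be as in Lemma~\ref{lem:proj}, for the same $A$ and $\tau$, and let $b,b'\in A\setminus\{0\}$ satisfy $\pi_N(b)=\pi_{N'}(b')$. If $c\in A\cap N'$ and $c\cdot b\ne0$, then $c\cdot b'\neq0$.
\end{lemma}

\begin{proof}
$0\neq c\cdot b\le c\cdot\pi_N(b)=c\cdot\pi_{N'}(b')$, so $c\cdot b'\ne0$ by Lemma~\ref{lem:proj} for $N'$ and $b'$.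
\end{proof}

The smallest case is $c=b$: if $b\in N'$ and $\pi_N(b)=\pi_{N'}(b')$, then $b\cdot b'\ne0$. So elements with the same projection to successive models meet, and pressing down produces many elements with the same projection. This already proves Shelah's theorem.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
If $\kappa=\omega$, a $\kappa$-cc BA is finite, so a $\lambda$-sequence of nonzero elements takes some value $\lambda$ times and we are done. Let $\kappa>\omega$. Passing to the completion, let $A$ be a complete $\kappa$-cc BA and $x_\alpha\in A\setminus\{0\}$ for $\alpha<\lambda$.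

Since $\kappa<\lambda$ and $\lambda$ is regular, $\eta^{<\kappa}=\sup_{\nu<\kappa}\eta^\nu<\lambda$ for every infinite $\eta<\lambda$. Hence every subset $X$ of $H(\Upsilon)$ of size $<\lambda$ is contained in some $M\prec H(\Upsilon)$ with $|M|<\lambda$, $M^{<\kappa}\subseteq M$ and $M\cap\lambda\in\lambda$. To see this, build an increasing chain of elementary submodels $M_\varepsilon\supseteq X$ of size $<\lambda$ for $\varepsilon<\kappa$, with unions at limits, where $M_{\varepsilon+1}$ contains all sequences of length $<\kappa$ from $M_\varepsilon$ and all ordinals below $\sup(M_\varepsilon\cap\lambda)$, and let $M$ be the union. By the regularity of $\kappa$, every sequence of length $<\kappa$ from $M$ is a sequence from some $M_\varepsilon$, so it belongs to $M$. So there is a continuous increasing chain $\langle N_\delta:\delta<\lambda\rangle$ of elementary submodels of $H(\Upsilon)$ containing $A$ and $\langle x_\alpha:\alpha<\lambda\rangle$, with $|N_\delta|<\lambda$, $N_\delta\cap\lambda\in\lambda$, $N_\delta\in N_{\delta+1}$ and $N_{\delta+1}^{<\kappa}\subseteq N_{\delta+1}$.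 If $\mathrm{cf}(\delta)=\kappa$, then any sequence of length $<\kappa$ from $N_\delta$ is a sequence from some $N_{\eta+1}$ with $\eta<\delta$, so $N_\delta^{<\kappa}\subseteq N_\delta$.

The ordinals $N_\delta\cap\lambda$ are strictly increasing and continuous in $\delta$, so the set of $\delta<\lambda$ with $\mathrm{cf}(\delta)=\kappa$ and $N_\delta\cap\lambda=\delta$ is stationary. For such $\delta$ put $r_\delta=\pi_{N_\delta}(x_\delta)\in N_\delta=\bigcup_{\eta<\delta}N_\eta$ (Lemma~\ref{lem:proj} with $\tau=\kappa$). By Fodor's lemma, on a stationary set all $r_\delta$ lie in one $N_\eta$; as $|N_\eta|<\lambda$, there are a stationary set $S'$ and an $r$ with $r_\delta=r$ for all $\delta\in S'$.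

We show by induction on $k\ge1$ that $x_{\delta_1}\cdots x_{\delta_k}\ne0$ for $\delta_1<\dots<\delta_k$ in $S'$. The case $k=1$ is clear. For $k\ge2$ let $c=x_{\delta_1}\cdots x_{\delta_{k-1}}$, which is nonzero by the induction hypothesis. It belongs to $N_{\delta_k}$, because $\delta_1,\dots,\delta_{k-1}<\delta_k=N_{\delta_k}\cap\lambda$. Now $c\cdot x_{\delta_1}=c\neq0$, and $x_{\delta_1}$ and $x_{\delta_k}$ have the same projection $r$ (to $N_{\delta_1}$ and $N_{\delta_k}$, respectively). By Lemma~\ref{lem:transfer}, $c\cdot x_{\delta_k}\neq0$. So $\{x_\delta:\delta\in S'\}$ has the fip, and $|S'|=\lambda$.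
\end{proof}

For instance, if $\sigma^{<\sigma}=\sigma$, then every $\sigma$-cc BA has precaliber $\sigma^+$, since $\mu^\nu\le\sigma$ for $\mu<\sigma^+$ and $\nu<\sigma$. Such algebras look $\sigma$-centered at the level of $\sigma^+$. The plan for Theorem~\ref{thm:A} is to force them to be $\sigma$-centered, and to use the argument above for sequences of length $\sigma^+$ to see that the forcing is harmless.

\section{Coloring one algebra}\label{sec:color}

To iterate we need a combinatorial description of ``the sequence $\langle x_\alpha:\alpha<\lambda\rangle$ in a $\sigma$-cc BA'' that can be listed in advance. It suffices to know which finite products vanish.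

\begin{definition}
Let $\lambda$ be an infinite cardinal and $\sigma$ a regular cardinal. A family $\mathcal F\subseteq[\lambda]^{<\omega}$ is \emph{$\sigma$-admissible on $\lambda$} if it is closed under subsets, contains $\{\alpha\}$ for all $\alpha<\lambda$, and the poset $(\mathcal F,\supseteq)$ is $\sigma$-cc, i.e.\ has no $\sigma$ pairwise incompatible members.
\end{definition}

By closure under subsets, $w,v\in\mathcal F$ are compatible iff $w\cup v\in\mathcal F$.

\begin{lemma}\label{lem:adm}
Let $\lambda$ be an infinite cardinal and $\sigma$ a regular cardinal.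
\begin{enumerate}
\item[(a)] If $A$ is a $\sigma$-cc BA and $x_\alpha\in A\setminus\{0\}$ for $\alpha<\lambda$, then $\{w\in[\lambda]^{<\omega}:\prod_{\alpha\in w}x_\alpha\ne0\}$ is $\sigma$-admissible.
\item[(b)] Let $\mathcal F\subseteq[\lambda]^{<\omega}$ be closed under subsets and contain all singletons, let $A=RO(\mathcal F,\supseteq)$ with canonical map $e$, and let $x_\alpha=e(\{\alpha\})$. Then $A$ is $\sigma$-cc iff $(\mathcal F,\supseteq)$ is, and for every $w\in[\lambda]^{<\omega}$ we have $\prod_{\alpha\in w}x_\alpha\neq0$ iff $w\in\mathcal F$.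
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Closure under subsets and the presence of singletons are clear. If $w,v$ are incompatible, then $w\cup v$ is not in the family, so the nonzero elements $\prod_{\alpha\in w}x_\alpha$ and $\prod_{\alpha\in v}x_\alpha$ are disjoint. So an antichain of size $\sigma$ would violate the $\sigma$-cc of $A$.

(b) The first statement holds because $e$ preserves incompatibility and has dense range. If $w\in\mathcal F$, then $0\ne e(w)\le x_\alpha$ for all $\alpha\in w$. Conversely, let $w=\{\alpha_1,\dots,\alpha_k\}$ and $\prod_{\alpha\in w}x_\alpha\neq0$; choose $v\in\mathcal F$ with $e(v)\le\prod_{\alpha\in w}x_\alpha$. We show inductively that $v_m=v\cup\{\alpha_1,\dots,\alpha_m\}\in\mathcal F$. If $v_{m-1}\in\mathcal F$, then $0\neq e(v_{m-1})\le e(v)\le x_{\alpha_m}$, so $v_{m-1}$ and $\{\alpha_m\}$ are compatible and $v_m\in\mathcal F$. Hence $w\subseteq v_k\in\mathcal F$, and $w\in\mathcal F$.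
\end{proof}

\begin{definition}
For a $\sigma$-admissible $\mathcal F$ on $\lambda$, let $Q_{\mathcal F}$ be the set of partial functions $g:\lambda\to\sigma$ with $|g|<\sigma$ and $[g^{-1}\{\zeta\}]^{<\omega}\subseteq\mathcal F$ for every $\zeta<\sigma$, ordered by $\supseteq$.
\end{definition}

A condition is a small partial coloring all of whose color classes have the fip (for the corresponding $x_\alpha$). Two facts are immediate. The union of a $\subseteq$-increasing chain of length $<\sigma$ of conditions is a condition: it has size $<\sigma$ since $\sigma$ is regular, and a finite subset of a color class of the union lies in a color class of one member. And $g,h$ are compatible iff $g\cup h\in Q_{\mathcal F}$.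

We want to iterate such posets with supports of size $<\sigma$ and keep the $\sigma^+$-cc. Two conditions of the iteration may share infinitely many coordinates. Knowing only that each $Q_{\mathcal F}$ is $\sigma^+$-cc would not allow us to treat all shared coordinates at once. What works is a chain condition witnessed by a \emph{regressive function}: compatibility is guaranteed by equality of an ordinal $f(\xi)<\xi$ attached to the $\xi$th condition. Then $<\sigma$ many coordinates yield $<\sigma$ many ordinals below $\xi$, and Fodor's lemma handles them together.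

Which ordinal should we attach? Take first one-point conditions $g_\xi=\{(\alpha_\xi,0)\}$, with models $N_\xi$ increasing with $\xi$ and $g_\xi\in N_{\xi'}$ for $\xi<\xi'$. Here $g_\xi,g_{\xi'}$ are compatible iff $x_{\alpha_\xi}\cdot x_{\alpha_{\xi'}}\ne0$, and by the smallest case of Lemma~\ref{lem:transfer} it suffices that $\pi_{N_\xi}(x_{\alpha_\xi})=\pi_{N_{\xi'}}(x_{\alpha_{\xi'}})$. This projection is an element of $N_\xi$. If the elements of $\bigcup_\xi N_\xi$ are numbered by the ordinals below $\sigma^+$, then for club many $\xi$ the elements of $N_\xi$ are exactly those with numbers below $\xi$, so for these $\xi$ the projection is coded by an ordinal below $\xi$. If the colors may vary, we also record the color, and, in order that the union be a function, the point $\alpha_\xi$ itself when it lies in $N_\xi$. For $g_\xi=\{(\alpha_\xi,0),(\beta_\xi,0)\}$ we need $x_{\alpha_\xi}x_{\beta_\xi}\cdot x_{\alpha_{\xi'}}x_{\beta_{\xi'}}\neq0$, and the projections of the two factors separately do not suffice for the argument; we record $\pi_{N_\xi}(x_{\alpha_\xi}x_{\beta_\xi})$ and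 use transfer with $c=b=x_{\alpha_\xi}x_{\beta_\xi}$. In general a color class may be infinite and its full product may vanish, so we record the projections of all products over finite subsets of color classes. This is the whole idea; here are the details.

\begin{lemma}\label{lem:regressive}
Let $\sigma=\sigma^{<\sigma}$ be regular uncountable and $S=\{\xi<\sigma^+:\mathrm{cf}(\xi)=\sigma\}$. Let $\mathcal F$ be $\sigma$-admissible on $\lambda$ and $g_\xi\in Q_{\mathcal F}$ for $\xi<\sigma^+$. There are a club $C\subseteq\sigma^+$ and a function $f:C\cap S\to\sigma^+$ with $f(\xi)<\xi$ such that $f(\xi)=f(\xi')$ implies $g_\xi\cup g_{\xi'}\in Q_{\mathcal F}$.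
\end{lemma}

\begin{proof}
Let $A$ and $x_\alpha$ be as in Lemma~\ref{lem:adm}(b); $A$ is complete and $\sigma$-cc.

\emph{The models.} Choose a continuous increasing chain $\langle N_\xi:\xi<\sigma^+\rangle$ of elementary submodels of $H(\Upsilon)$ of size $\sigma$ such that $N_0$ contains $\sigma,\lambda,\mathcal F,A,\langle x_\alpha\rangle,\langle g_\xi\rangle$ as elements and $\sigma$ as a subset, $N_\xi\in N_{\xi+1}$, and $N_{\xi+1}^{<\sigma}\subseteq N_{\xi+1}$. The closure is possible because $\sigma^{<\sigma}=\sigma$: alternately adjoin all $<\!\sigma$-sequences and take elementary hulls, $\sigma$ times. For $\xi\in S$ every sequence of length $<\sigma$ from $N_\xi$ is a sequence from some $N_{\eta+1}$ with $\eta<\xi$, so $N_\xi^{<\sigma}\subseteq N_\xi$. We write $\pi_\xi$ for $\pi_{N_\xi}$, given by Lemma~\ref{lem:proj} with $\tau=\sigma$.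

If $\beta\in N_\xi\cap\sigma^+$ is nonempty, then $N_\xi$ contains a surjection of $\sigma\subseteq N_\xi$ onto $\beta$, so $\beta\subseteq N_\xi$. Thus $N_\xi\cap\sigma^+$ is an ordinal below $\sigma^+$. It belongs to $N_{\xi+1}$, so these ordinals are strictly increasing, and $N=\bigcup_\xi N_\xi$ has size $\sigma^+$. Fix a bijection $h:N\to\sigma^+$ and let
\[
C=\{\xi<\sigma^+: N_\xi\cap\sigma^+=\xi\ \text{and}\ h[N_\xi]=\xi\},
\]
which is a club.

\emph{The fingerprint.} Let $\langle\alpha^\xi_\varepsilon:\varepsilon<o_\xi\rangle$, $o_\xi<\sigma$, enumerate $\mathrm{dom}\,g_\xi$ increasingly. For finite $u\subseteq o_\xi$ let $x^\xi_u=\prod_{\varepsilon\in u}x_{\alpha^\xi_\varepsilon}$, and call $u$ \emph{monochromatic} for $\xi$ if $\varepsilon\mapsto g_\xi(\alpha^\xi_\varepsilon)$ is constant on $u$. In that case $\{\alpha^\xi_\varepsilon:\varepsilon\in u\}\in\mathcal F$, so $x^\xi_u\neq0$ by Lemma~\ref{lem:adm}(b). For $\xi\in C\cap S$ let $t_\xi$ be the quadruple consisting of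
\[
o_\xi,\qquad\langle g_\xi(\alpha^\xi_\varepsilon):\varepsilon<o_\xi\rangle,\qquad\{(\varepsilon,\alpha^\xi_\varepsilon):\alpha^\xi_\varepsilon\in N_\xi\},\qquad\langle\pi_\xi(x^\xi_u):u\text{ finite, monochromatic for }\xi\rangle .
\]
Since $\sigma$ is uncountable, $o_\xi$ has fewer than $\sigma$ finite subsets. So $t_\xi$ is built from fewer than $\sigma$ elements of $N_\xi$, and $t_\xi\in N_\xi$ by closure. Put $f(\xi)=h(t_\xi)$; then $f(\xi)<\xi$ since $h[N_\xi]=\xi$.

\emph{Equal fingerprints give compatibility.} Let $\xi<\xi'$ be in $C\cap S$ with $t_\xi=t_{\xi'}$. Since $\xi\in\xi'=N_{\xi'}\cap\sigma^+$, we have $g_\xi\in N_{\xi'}$, and $g_\xi\subseteq N_{\xi'}$ because $|g_\xi|<\sigma\subseteq N_{\xi'}$.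

The union $g_\xi\cup g_{\xi'}$ is a function: let $\alpha\in\mathrm{dom}\,g_\xi\cap\mathrm{dom}\,g_{\xi'}$, say $\alpha=\alpha^{\xi'}_\varepsilon$. Then $\alpha\in N_{\xi'}$, so $(\varepsilon,\alpha)$ is in the third component of $t_{\xi'}=t_\xi$, whence $\alpha=\alpha^\xi_\varepsilon$. The values of $g_\xi$ and $g_{\xi'}$ at $\alpha$ agree by the second component.

Now let $w$ be a finite set of color $\zeta$ in $g_\xi\cup g_{\xi'}$. It has the form $\{\alpha^\xi_\varepsilon:\varepsilon\in u\}\cup\{\alpha^{\xi'}_\varepsilon:\varepsilon\in u'\}$ where all indices in $u\cup u'$ have color $\zeta$; by the second component, the color of an index is the same for $\xi$ and $\xi'$. So $u$, $u'$ and $u\cup u'$ are monochromatic for both, and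
\[
c=x^\xi_u\in A\cap N_{\xi'},\qquad b=x^\xi_{u'},\qquad b'=x^{\xi'}_{u'}
\]
satisfy $c\cdot b=x^\xi_{u\cup u'}\ne0$ and $\pi_\xi(b)=\pi_{\xi'}(b')$. By Lemma~\ref{lem:transfer}, $c\cdot b'\neq0$, i.e.\ $\prod_{\alpha\in w}x_\alpha\ne0$, and so $w\in\mathcal F$ by Lemma~\ref{lem:adm}(b).
\end{proof}

\section{The iteration}\label{sec:iter}

Fix $\sigma,\theta$ as in Theorem~\ref{thm:A}. We iterate the posets $Q_{\mathcal F}$ in length $\theta$ with supports of size $<\sigma$. Since no new sequences of length $<\sigma$ will appear, all members of the iterands lie in $V$, and we may use conditions whose coordinates are actual functions and not names.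

By recursion on $i\le\theta$ we define posets $P_i$ and, for $i<\theta$, an infinite cardinal $\lambda_i<\theta$ and a $P_i$-name $\dot{\mathcal F}_i$ forced to be a $\sigma$-admissible family on $\lambda_i$. How $\lambda_i,\dot{\mathcal F}_i$ are chosen is described in Section~\ref{ssec:book}. The lemmas before that section, as far as they concern $P_i$, use only that $\lambda_j,\dot{\mathcal F}_j$ for $j<i$ are as just stated; so they are available during the recursion. Let $\dot Q_i$ name $Q_{\dot{\mathcal F}_i}$.

\begin{definition}
$P_i$ is the set of functions $p\in V$ with $\mathrm{dom}\,p\in[i]^{<\sigma}$ such that for every $j\in\mathrm{dom}\,p$, $p(j)$ is a partial function from $\lambda_j$ to $\sigma$ of size $<\sigma$ and $p{\upharpoonright}j\Vdash_{P_j}p(j)\in\dot Q_j$. The order is: $q\le p$ iff $\mathrm{dom}\,q\supseteq\mathrm{dom}\,p$ and $q(j)\supseteq p(j)$ for all $j\in\mathrm{dom}\,p$. We read $p(j)=\emptyset$ for $j\notin\mathrm{dom}\,p$.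
\end{definition}

\subsection{Gluing and closure}

\begin{lemma}\label{lem:glue}
If $j\le i$, $p\in P_i$, $q\in P_j$ and $q\le p{\upharpoonright}j$, then $q\cup p{\upharpoonright}[j,i)\in P_i$, and it is below $p$ and $q$. Hence $P_j$ is a complete suborder of $P_i$, and if $G$ is $P_i$-generic, then $G_j:=G\cap P_j=\{p{\upharpoonright}j:p\in G\}$ is $P_j$-generic.
\end{lemma}

\begin{proof}
We show by induction on $k\in[j,i]$ that $q\cup p{\upharpoonright}[j,k)$ is a condition below $p{\upharpoonright}k$. At a successor step, $q\cup p{\upharpoonright}[j,k)\le p{\upharpoonright}k$ forces $p(k)\in\dot Q_k$ if $k\in\mathrm{dom}\,p$; limit steps are immediate from the definition. If $q,q'\in P_j$ have a common extension $r\in P_i$, then $r{\upharpoonright}j\in P_j$ is one as well; and by the first part every extension of $p{\upharpoonright}j$ in $P_j$ is compatible with $p$. So $P_j$ is a complete suborder, and $G_j$ is generic. Since $p\le p{\upharpoonright}j$, the two descriptions of $G_j$ agree.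
\end{proof}

\begin{lemma}\label{lem:closed}
$P_i$ is $<\!\sigma$-closed, with coordinatewise unions as lower bounds.
\end{lemma}

\begin{proof}
Let $\langle p_\varepsilon:\varepsilon<\eta\rangle$ be decreasing, $\eta<\sigma$. Put $\mathrm{dom}\,p=\bigcup_\varepsilon\mathrm{dom}\,p_\varepsilon$ and $p(j)=\bigcup_\varepsilon p_\varepsilon(j)$. As $\sigma$ is regular, $|\mathrm{dom}\,p|<\sigma$ and $|p(j)|<\sigma$. We show by induction on $j\le i$ that $p{\upharpoonright}j$ is in $P_j$ and below all $p_\varepsilon{\upharpoonright}j$. If this holds for $j$ and $j\in\mathrm{dom}\,p$, then $p{\upharpoonright}j$ forces that the $p_\varepsilon(j)$ form an increasing chain in $\dot Q_j$ of length $<\sigma$, hence that $p(j)\in\dot Q_j$. Limit steps are immediate.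
\end{proof}

So $P_i$ adds no sequences of length $<\sigma$ of elements of $V$, and in $V^{P_i}$ the cardinal $\sigma$ is still regular and uncountable with $\sigma^{<\sigma}=\sigma$. In particular, Lemma~\ref{lem:regressive} is available in $V^{P_i}$.

\subsection{The chain condition}

We take $\sigma^+$ conditions and want two that are compatible. On their common coordinates $j$ we intend to use the regressive functions $\dot f_j$ from Lemma~\ref{lem:regressive}. There are two difficulties. The functions $\dot f_j$ are only names, so we must extend our conditions to decide the values $\dot f_j(\xi)$; but this changes the conditions, also at coordinates that were already treated, and adds new coordinates. We therefore repeat the procedure $\omega$ times and take unions, which is possible as $\sigma>\omega$. The second difficulty, that there may be infinitely many common coordinates, is the one that regressive functions were designed for.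

\begin{lemma}\label{lem:cc}
$P_i$ is $\sigma^+$-cc for every $i\le\theta$.
\end{lemma}

\begin{proof}
By induction on $i$. Assume the claim for all $j<i$, and let $p_\xi\in P_i$ for $\xi<\sigma^+$. Let $S=\{\xi<\sigma^+:\mathrm{cf}(\xi)=\sigma\}$, computed in $V$. For $j<i$, Lemma~\ref{lem:closed} and the $\sigma^+$-cc of $P_j$ imply that $\sigma^+$ and $S$ are the same in $V^{P_j}$.

\emph{Deciding.} We define $p^n_\xi$ by induction on $n$, starting with $p^0_\xi=p_\xi$. Given $\langle p^n_\xi:\xi<\sigma^+\rangle$, for each $j<i$ apply Lemma~\ref{lem:regressive} in $V^{P_j}$ to the family $\dot{\mathcal F}_j$ and the sequence whose $\xi$th term is $p^n_\xi(j)$ if this is in $\dot Q_j$, and $\emptyset$ otherwise. This gives names $\dot C^n_j,\dot f^n_j$. There is a club $C^n_j\in V$ that is forced to be contained in $\dot C^n_j$: by the $\sigma^+$-cc of $P_j$, for each $\beta<\sigma^+$ there is a bound below $\sigma^+$ on all possible values of $\min(\dot C^n_j\setminus(\beta+1))$; let $C^n_j$ be the set of limit ordinals closed under these bounds.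

For $\xi\in S$ choose $p^{n+1}_\xi\le p^n_\xi$ such that for every $j\in\mathrm{dom}\,p^n_\xi$ with $\xi\in C^n_j$, the condition $p^{n+1}_\xi{\upharpoonright}j$ decides $\dot f^n_j(\xi)$, say as $v^n_\xi(j)<\xi$. To do so, go through these fewer than $\sigma$ many $j$ in turn: extend the part below $j$ of the current condition to decide the value, glue by Lemma~\ref{lem:glue}, and take unions at limits by Lemma~\ref{lem:closed}. Decisions once made persist. For $\xi\notin S$ let $p^{n+1}_\xi=p^n_\xi$. Finally let $p^\omega_\xi$ be the coordinatewise union of the $p^n_\xi$, $n<\omega$, a condition by Lemma~\ref{lem:closed}, and let $d_\xi=\mathrm{dom}\,p^\omega_\xi\in[i]^{<\sigma}$.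

\emph{Thinning the domains.} Fix an injection $k:\bigcup_\xi d_\xi\to\sigma^+$. For $\xi\in S$ we have $|d_\xi|<\sigma=\mathrm{cf}(\xi)$, so $k[d_\xi]\cap\xi\subseteq\beta_\xi$ for some $\beta_\xi<\xi$. By Fodor's lemma, $\beta_\xi=\beta$ on a stationary subset of $S$. Since $|[\beta]^{<\sigma}|\le\sigma^{<\sigma}=\sigma$, the set $k[d_\xi]\cap\xi$ has a constant value $b$ on a stationary subset. Intersect it with the club of all $\xi$ such that $k[d_\eta]\subseteq\xi$ for all $\eta<\xi$; call the resulting stationary set $S_1$. For $\xi<\xi'$ in $S_1$ we have $k[d_\xi]\subseteq\xi'$, so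
\[
k[d_\xi]\cap k[d_{\xi'}]=k[d_\xi]\cap\bigl(k[d_{\xi'}]\cap\xi'\bigr)=k[d_\xi]\cap b=b .
\]
Hence $d_\xi\cap d_{\xi'}=R:=k^{-1}[b]$, and $|R|<\sigma$.

\emph{Thinning the decided values.} As $|R|+\omega<\sigma$, the set $S_2=S_1\cap\bigcap\{C^n_j:n<\omega,\ j\in R\}$ is stationary. The sequence $\langle\mathrm{dom}\,p^n_\xi\cap R:n<\omega\rangle$ takes at most $2^{|R|\cdot\omega}\le\sigma^{<\sigma}=\sigma$ values, so it is constant, equal to $\langle R_n:n<\omega\rangle$, on a stationary set $S_3\subseteq S_2$. The $R_n$ increase with $n$, and $\bigcup_nR_n=R$ because $R\subseteq d_\xi=\bigcup_n\mathrm{dom}\,p^n_\xi$. Let $I=\{(n,j):n<\omega,\ j\in R_n\}$. For $\xi\in S_3$ and $(n,j)\in I$ the value $v^n_\xi(j)<\xi$ is defined. As $|I|<\sigma=\mathrm{cf}(\xi)$, these values are bounded by an ordinal below $\xi$. By Fodor's lemma the bound is a constant $\beta'$ on a stationary set, and since $|\beta'|^{|I|}\le\sigma^{<\sigma}=\sigma$, there is a stationary $S_4\subseteq S_3$ on which $\langle v^n_\xi(j):(n,j)\in I\rangle$ is constant.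

\emph{Compatibility.} Let $\xi\ne\xi'$ be in $S_4$. Put $\mathrm{dom}\,q=d_\xi\cup d_{\xi'}$ and $q(j)=p^\omega_\xi(j)\cup p^\omega_{\xi'}(j)$. We show by induction on $j\le i$ that $q{\upharpoonright}j\in P_j$; it is then below $p^\omega_\xi{\upharpoonright}j$ and $p^\omega_{\xi'}{\upharpoonright}j$. Limit steps are immediate. Let $q{\upharpoonright}j\in P_j$ and $j\in\mathrm{dom}\,q$; we must see that $q(j)$ is a function and $q{\upharpoonright}j\Vdash q(j)\in\dot Q_j$. If $j\notin R$, then $q(j)$ is one of $p^\omega_\xi(j)$, $p^\omega_{\xi'}(j)$, and the claim follows from $q{\upharpoonright}j\le p^\omega_\xi{\upharpoonright}j,\,p^\omega_{\xi'}{\upharpoonright}j$. Let $j\in R$. For each $n$ with $j\in R_n$, $q{\upharpoonright}j$ forces that $p^n_\xi(j),p^n_{\xi'}(j)\in\dot Q_j$ and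
\[
\dot f^n_j(\xi)=v^n_\xi(j)=v^n_{\xi'}(j)=\dot f^n_j(\xi'),\qquad \xi,\xi'\in C^n_j\cap S\subseteq\dot C^n_j\cap S .
\]
By the choice of $\dot f^n_j$ it forces $p^n_\xi(j)\cup p^n_{\xi'}(j)\in\dot Q_j$. Now $j\in R_n$ for all large $n$, and $q(j)$ is the union of the increasing $\omega$-chain of these sets. So $q(j)$ is a function and $q{\upharpoonright}j\Vdash q(j)\in\dot Q_j$.

Hence $q\in P_i$ is a common extension of $p_\xi$ and $p_{\xi'}$.
\end{proof}

Being $<\!\sigma$-closed and $\sigma^+$-cc, $P_i$ preserves cofinalities and cardinals.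

\subsection{Bookkeeping}\label{ssec:book}

Let $j<\theta$. A condition in $P_j$ is coded by fewer than $\sigma$ ordinals below $\theta$, so $|P_j|\le\theta^{<\sigma}=\theta$. By the $\sigma^+$-cc there are at most $\theta^\sigma=\theta$ antichains. A nice $P_j$-name for a subset of $[\lambda]^{<\omega}$ assigns an antichain of $P_j$ to each $w\in[\lambda]^{<\omega}$, so for each infinite cardinal $\lambda<\theta$ there are at most $\theta^\lambda=\theta$ such names; here $\theta^{<\theta}=\theta$ is used. Once $P_j$ is defined, list all pairs $(\lambda,\dot{\mathcal F})$ consisting of an infinite cardinal $\lambda<\theta$ and a nice $P_j$-name $\dot{\mathcal F}$ for a subset of $[\lambda]^{<\omega}$, with repetitions if necessary, as $\langle(\lambda_{j,e},\dot{\mathcal F}_{j,e}):e<\theta\rangle$.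

Fix a surjection $i\mapsto(i_0,i_1)$ of $\theta$ onto $\theta\times\theta$ with $i_0\le i$. At stage $i$ the list for $j=i_0\le i$ is already available. Let $\lambda_i=\lambda_{i_0,i_1}$, and let $\dot{\mathcal F}_i$ be a $P_i$-name for $\dot{\mathcal F}_{i_0,i_1}$ if this is $\sigma$-admissible on $\lambda_i$ in $V^{P_i}$, and for $[\lambda_i]^{<\omega}$ otherwise. The latter is $\sigma$-admissible, as any two members are compatible. This completes the construction.

\subsection{Proof of Theorem~\ref{thm:A}}

Let $P=P_\theta$ and let $G$ be $P$-generic. By Lemmas~\ref{lem:closed} and~\ref{lem:cc}, $P$ is $<\!\sigma$-closed and $\sigma^+$-cc. Let $A\in V[G]$ be a $\sigma$-cc BA with $|A|=\lambda<\theta$. If $A$ is finite, it is trivially $\sigma$-centered; so let $\lambda$ be infinite, let $\langle x_\alpha:\alpha<\lambda\rangle$ enumerate $A\setminus\{0\}$, and let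
\[
\mathcal F=\Bigl\{w\in[\lambda]^{<\omega}:\prod_{\alpha\in w}x_\alpha\ne0\Bigr\}.
\]

\emph{$\mathcal F$ is treated at some stage.} A nice $P$-name for $\mathcal F$ involves at most $\lambda\cdot\sigma<\theta$ conditions, each with domain bounded in the regular cardinal $\theta$. So for some $j<\theta$ it is a nice $P_j$-name, and there is $e<\theta$ with $\lambda=\lambda_{j,e}$ and $\mathcal F=(\dot{\mathcal F}_{j,e})^{G_j}$. Choose $i$ with $(i_0,i_1)=(j,e)$; then $i\ge j$. In $V[G_i]$ the family $\mathcal F$ is $\sigma$-admissible: closure under subsets and $\{\alpha\}\in\mathcal F$ are clear, and an antichain of size $\sigma$ in $V[G_i]$ would be one in $V[G]$, against Lemma~\ref{lem:adm}(a). So $\lambda_i=\lambda$ and $(\dot{\mathcal F}_i)^{G_i}=\mathcal F$.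

\emph{The coloring.} Let $g=\bigcup\{p(i):p\in G\}$. Any two members of $G$ have a common extension in $G$, so $g$ is a partial function from $\lambda$ to $\sigma$.

It is total. Let $p\in P$ and $\alpha\in\lambda\setminus\mathrm{dom}\,p(i)$. As $|p(i)|<\sigma$, there is $\zeta\in\sigma\setminus\mathrm{ran}\,p(i)$. Then $p{\upharpoonright}i$ forces $p(i)\cup\{(\alpha,\zeta)\}\in\dot Q_i$, because it forces $p(i)\in\dot Q_i$, the only new color class is $\{\alpha\}$, and $\{\alpha\}\in\dot{\mathcal F}_i$ is forced. So $p{\upharpoonright}i\cup\{(i,p(i)\cup\{(\alpha,\zeta)\})\}$ is a condition in $P_{i+1}$ below $p{\upharpoonright}(i+1)$, and by Lemma~\ref{lem:glue} its union with $p{\upharpoonright}[i+1,\theta)$ is a condition below $p$. Hence the set of $p$ with $\alpha\in\mathrm{dom}\,p(i)$ is dense.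

The color classes have the fip. Let $\zeta<\sigma$ and let $w\subseteq g^{-1}\{\zeta\}$ be finite and nonempty. As $G$ is directed, there is $p\in G$ with $w\subseteq p(i)^{-1}\{\zeta\}$. Since $p{\upharpoonright}i\in G_i$ forces $p(i)\in\dot Q_i$, we get $w\in\mathcal F$. So each set $\{x_\alpha:g(\alpha)=\zeta\}$ has the fip, and these $\sigma$ sets cover $A\setminus\{0\}$. Thus $A$ is $\sigma$-centered.

\emph{Precalibers.} In $V[G]$, let $B$ be any $\sigma$-cc BA, let $\lambda<\theta$ be a cardinal with $\mathrm{cf}(\lambda)>\sigma$, and let $a_\alpha\in B\setminus\{0\}$ for $\alpha<\lambda$. The subalgebra generated by the $a_\alpha$ is $\sigma$-cc of size $\le\lambda<\theta$, so its nonzero elements form a union $\bigcup_{\zeta<\sigma}B_\zeta$ of sets with the fip. Since $\mathrm{cf}(\lambda)>\sigma$, for some $\zeta$ the set $H=\{\alpha<\lambda:a_\alpha\in B_\zeta\}$ has size $\lambda$, and $\{a_\alpha:\alpha\in H\}$ has the fip. \qed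

\section{The answer to the question}\label{sec:answer}

\begin{proof}[Proof of Corollary~\ref{cor:answer}]
If ZFC is consistent, then so is ZFC+GCH. Over a model of GCH apply Theorem~\ref{thm:A} with $\sigma=\omega_1$ and $\theta=\aleph_{\omega+2}$; under GCH, $\omega_1^{<\omega_1}=\omega_1$ and $\theta^{<\theta}=\theta$. In $V^P$ cardinals and cofinalities are preserved, and no reals are added, so $2^\omega=\omega_1$. Let $\kappa=\omega_1$, $\lambda=\aleph_{\omega+1}$, $\mu=\aleph_\omega$, $\nu=\omega$. Then $\kappa<\lambda$ are regular, $\lambda>2^\omega$, $\mu<\lambda$, $\nu<\kappa$, and $\mu^\nu\ge\mu^+=\lambda$ by K\"onig's theorem. Since $\lambda<\theta$ and $\mathrm{cf}(\lambda)=\lambda>\omega_1$, every $\omega_1$-cc BA has precaliber $\lambda$ by Theorem~\ref{thm:A}.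
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:chi}]
Let $\mu=\chi^{+\omega}$ and $\lambda=\mu^+$, and apply Theorem~\ref{thm:A} with $\sigma=\chi^+$ and $\theta=\lambda^+$. By GCH, $\sigma^{<\sigma}=\sigma$ and $\theta^{<\theta}=\theta$. Cardinals and cofinalities are preserved. Since $P$ is $<\!\chi^+$-closed, no subsets of $\chi$ are added, so $2^\chi=\chi^+<\lambda$ in $V^P$. There $\mu^\omega\ge\lambda$ by K\"onig's theorem, as $\mathrm{cf}(\mu)=\omega$; also $\mu<\lambda$ and $\omega<\kappa$. Every $\kappa$-cc BA is $\sigma$-cc because $\kappa\le\sigma$. Since $\lambda<\theta$ and $\mathrm{cf}(\lambda)=\lambda>\sigma$, it has precaliber $\lambda$ by Theorem~\ref{thm:A}.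
\end{proof}

\begin{remark}\label{rem:free}
In $V^P$ of Theorem~\ref{thm:A} we have $2^\sigma\ge\lambda$ for every infinite cardinal $\lambda<\theta$. Indeed, the free BA on generators $x_\alpha$ $(\alpha<\lambda)$ is ccc of size $\lambda$, so it is $\sigma$-centered in $V^P$; extend the $\sigma$ sets with the fip to ultrafilters $U_\zeta$ $(\zeta<\sigma)$. For $\alpha\neq\beta$ the element $x_\alpha\cdot(-x_\beta)\ne0$ lies in some $U_\zeta$, so $\alpha\mapsto\{\zeta:x_\alpha\in U_\zeta\}$ is injective. In particular $2^{\omega_1}\ge\aleph_{\omega+1}$ in the model of Corollary~\ref{cor:answer}, and $\aleph_\omega$ is not a strong limit there. The same argument shows that the free BA on $(2^\sigma)^+$ generators is never $\sigma$-centered, so the bound on the cardinality of the algebras in Theorem~\ref{thm:A} cannot be dropped.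
\end{remark}

\section{Algebras without precaliber}\label{sec:B}

We now prove Theorem~\ref{thm:B}. Let $\mu$ be a strong limit singular cardinal, $\rho=\mathrm{cf}(\mu)$, and $2^\mu=\mu^+=\lambda$.

The plan is a diagonalization. The algebras live on ${}^\mu2$, and a large subfamily with the fip will always produce a point $y\in{}^\mu2$ in its ``intersection''. There are only $2^\mu=\lambda$ points $y_\zeta$, $\zeta<\lambda$. We choose the $\alpha$th element of the algebra so that it excludes all $y_\zeta$ with $\zeta<\alpha$; then no point survives in $\lambda$ many elements. For a fixed $\alpha<\mu^+$ there are at most $\mu$ points to exclude. We write the set of these points as an increasing union of $\rho$ sets of size less than $\mu$, and handle each of them on its own block of coordinates.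

\paragraph{Set-up.} Let $\langle\mu_i:i<\rho\rangle$ be an increasing sequence of cardinals cofinal in $\mu$ with $\mu_0\ge\rho$. Let $Z_i\subseteq\mu$ $(i<\rho)$ be pairwise disjoint with $|Z_i|=(2^{\mu_i})^+$, which is less than $\mu$ since $\mu$ is a strong limit. Let $\langle y_\zeta:\zeta<\lambda\rangle$ list ${}^\mu2$. For every $\gamma<\lambda$ let $\gamma=\bigcup_{i<\rho}T_{\gamma,i}$ with $T_{\gamma,i}$ increasing in $i$ and $|T_{\gamma,i}|\le\mu_i$. For (1) and (2) these decompositions are arbitrary; for (3) we shall choose them with care. For $T\subseteq\lambda$ with $|T|\le\mu_i$, the map $z\mapsto\langle y_\zeta(z):\zeta\in T\rangle$ takes at most $2^{\mu_i}<|Z_i|$ values on $Z_i$. So for every such $T$: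
\begin{equation}\label{eq:pigeon}
\text{every $Z\subseteq Z_i$ with $|Z|=|Z_i|$ has an infinite subset on which each $y_\zeta$, $\zeta\in T$, is constant.}
\end{equation}

\subsection{Countable cofinality: a measure algebra}

\begin{proof}[Proof of Theorem~\ref{thm:B}(1)]
Let $\rho=\omega$. By \eqref{eq:pigeon}, for $\alpha<\lambda$ and $n<\omega$ choose $I^\alpha_n\in[Z_n]^{n+2}$ on which each $y_\zeta$ with $\zeta\in T_{\alpha,n}$ is constant. Let
\[
K_\alpha=\{y\in{}^\mu2:\ y\text{ is not constant on }I^\alpha_n\text{, for every }n<\omega\}.
\]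
This set is closed. The conditions for different $n$ concern disjoint finite sets of coordinates, and $y$ is constant on $I^\alpha_n$ with probability $2\cdot2^{-(n+2)}=2^{-(n+1)}$. So in the product measure $K_\alpha$ has measure $\prod_n(1-2^{-(n+1)})>0$. Its class $[K_\alpha]$ is a nonzero element of the measure algebra of ${}^\mu2$, which is ccc.

Suppose $H\in[\lambda]^\lambda$ and $\{[K_\alpha]:\alpha\in H\}$ has the fip. Then finite intersections of the $K_\alpha$, $\alpha\in H$, have positive measure and are nonempty, so by compactness there is $y\in\bigcap_{\alpha\in H}K_\alpha$. Let $y=y_\zeta$, choose $\alpha\in H$ with $\alpha>\zeta$, and then $n$ with $\zeta\in T_{\alpha,n}$. Now $y$ is constant on $I^\alpha_n$, contradicting $y\in K_\alpha$.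
\end{proof}

\subsection{Arbitrary cofinality}\label{ssec:alg}

For uncountable $\rho$ this construction breaks down: uncountably many independent events of probability less than $1$ do not hold simultaneously with positive probability. We exclude points with pairs of coordinates instead, and replace sets of positive measure by partial functions.

By recursion on $\alpha<\lambda$ choose, for every $i<\rho$, distinct points
\[
a^\alpha_i,b^\alpha_i\in Z_i\setminus\bigcup_{\beta\in T_{\alpha,i}}\{a^\beta_i,b^\beta_i\}\quad\text{with}\quad y_\zeta(a^\alpha_i)=y_\zeta(b^\alpha_i)\ \text{ for all }\zeta\in T_{\alpha,i}.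
\]
This is possible by \eqref{eq:pigeon}, since at most $\mu_i$ points of $Z_i$ are removed. Let
\[
s_\alpha=\{(a^\alpha_i,1),(b^\alpha_i,0):i<\rho\},\qquad s_w=\bigcup_{\alpha\in w}s_\alpha,\qquad\mathcal F=\{w\in[\lambda]^{<\omega}:s_w\text{ is a function}\}.
\]
Each $s_\alpha$ is a function, as the $Z_i$ are disjoint. So $\mathcal F$ is closed under subsets and contains all singletons. Let $A=RO(\mathcal F,\supseteq)$ and $x_\alpha=e(\{\alpha\})$.

\begin{lemma}\label{lem:noprec}
$A$ does not have precaliber $\lambda$.
\end{lemma}

\begin{proof}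
Suppose $H\in[\lambda]^\lambda$ and $\{x_\alpha:\alpha\in H\}$ has the fip. By Lemma~\ref{lem:adm}(b), $[H]^{<\omega}\subseteq\mathcal F$, so $\bigcup_{\alpha\in H}s_\alpha$ is a function. It is contained in some $y=y_\zeta\in{}^\mu2$. Choose $\alpha\in H$ with $\alpha>\zeta$ and $i<\rho$ with $\zeta\in T_{\alpha,i}$. Then $1=y(a^\alpha_i)=y(b^\alpha_i)=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(2)]
By Lemmas~\ref{lem:adm}(b) and~\ref{lem:noprec} it suffices that $(\mathcal F,\supseteq)$ is $(2^\rho)^+$-cc. Given $(2^\rho)^+$ many $w\in\mathcal F$, the functions $s_w$ have size $\le\rho$ and values in $2$. As $(2^\rho)^\rho=2^\rho$, the $\Delta$-system lemma (with $\tau=(2^\rho)^+$ and $\varrho=\rho^+$) shows that the domains of $(2^\rho)^+$ of them form a $\Delta$-system. As there are at most $2^\rho$ functions from its root into $2$, some two, $s_w$ and $s_v$, agree on the root. Then $s_w\cup s_v$ is a function, so $w\cup v\in\mathcal F$.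
\end{proof}

\subsection{Using a square sequence}

To improve $(2^\rho)^+$-cc to $\rho^+$-cc we must control disagreements. If $\beta\in T_{\alpha,i}$, then by construction the pairs $\{a^\alpha_i,b^\alpha_i\}$ and $\{a^\beta_i,b^\beta_i\}$ are disjoint, so $s_\alpha$ and $s_\beta$ do not disagree on $Z_i$. Thus $s_\alpha$ and $s_\beta$ can disagree on $Z_i$ only for $i$ less than
\[
d(\beta,\alpha)=\min\{i<\rho:\beta\in T_{\alpha,i}\}\qquad(\beta<\alpha).
\]
If, for many conditions, these numbers are bounded by one $i^*<\rho$, only fewer than $\rho$ coordinates of each condition matter, and $\rho^{<\rho}=\rho$ suffices to find compatible ones. So the $T_{\gamma,i}$ should be chosen such that $d$ is bounded on suitable subfamilies. Two properties make this work: $d$ is subadditive, and there are long sequences of ordinals on which $d$ is bounded, supplied by the clubs of a square sequence.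

Assume $\rho^{<\rho}=\rho$ and let $\langle C_\delta:\delta<\mu^+\text{ limit}\rangle$ be a $\square_\mu$-sequence: $C_\delta$ is club in $\delta$; $C_{\delta'}=C_\delta\cap\delta'$ for every limit point $\delta'<\delta$ of $C_\delta$; and $\mathrm{otp}\,C_\delta<\mu$ whenever $\mathrm{cf}(\delta)<\mu$. As $\mu$ is singular, $\mathrm{cf}(\delta)<\mu$ for all limit $\delta<\mu^+$, so always $|C_\delta|<\mu$.

\paragraph{Choice of $T_{\gamma,i}$.} By recursion on $\gamma<\lambda$, write $\gamma=\bigcup_{i<\rho}B_{\gamma,i}$ with $B_{\gamma,i}$ increasing in $i$, $|B_{\gamma,i}|\le\mu_i$, and $C_\gamma\subseteq B_{\gamma,i}$ whenever $\gamma$ is a limit and $|C_\gamma|\le\mu_i$. (Take any such decomposition and, for each $i$ with $|C_\gamma|\le\mu_i$, add $C_\gamma$ to the $i$th set.) Put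
\[
T_{\gamma,i}=B_{\gamma,i}\cup\bigcup_{\beta\in B_{\gamma,i}}T_{\beta,i}.
\]
By induction on $\gamma$: $|T_{\gamma,i}|\le\mu_i$, the $T_{\gamma,i}$ increase with $i$ and have union $\gamma$, and
\begin{equation}\label{eq:trans}
\beta\in T_{\gamma,i}\ \Longrightarrow\ T_{\beta,i}\subseteq T_{\gamma,i}.
\end{equation}
For \eqref{eq:trans}: if $\beta\in B_{\gamma,i}$ this holds by definition; otherwise $\beta\in T_{\beta',i}$ for some $\beta'\in B_{\gamma,i}$, and $T_{\beta,i}\subseteq T_{\beta',i}\subseteq T_{\gamma,i}$ by the induction hypothesis for $\beta'$. With $d$ as above and $d(\gamma,\gamma)=0$, \eqref{eq:trans} and monotonicity in $i$ give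
\begin{equation}\label{eq:sub}
d(\alpha,\gamma)\le\max\{d(\alpha,\beta),d(\beta,\gamma)\}\qquad(\alpha\le\beta\le\gamma<\lambda).
\end{equation}

\begin{claim}\label{cl:d}
Given $w_\xi\in[\lambda]^{<\omega}$ for $\xi<\rho^+$, there are $\Xi\in[\rho^+]^{\rho^+}$ and $i^*<\rho$ such that for all distinct $\xi,\xi'\in\Xi$, $\alpha\in w_\xi\setminus w_{\xi'}$ and $\beta\in w_{\xi'}\setminus w_\xi$,
\[
d(\min\{\alpha,\beta\},\max\{\alpha,\beta\})\le i^*.
\]
\end{claim}

\begin{proof}
We thin out the index set several times, re-indexing by $\rho^+$ each time.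

\emph{First thinning.} By the $\Delta$-system lemma for finite sets we may assume $w_\xi=r\cup\{\alpha^0_\xi<\dots<\alpha^{N-1}_\xi\}$ with the sets $w_\xi\setminus r$ pairwise disjoint and of the same size $N$. If $N=0$ there is nothing to prove. For each $k<N$ the ordinals $\alpha^k_\xi$ $(\xi<\rho^+)$ are distinct, and after thinning for $k=0,\dots,N-1$ in turn each $\langle\alpha^k_\xi:\xi<\rho^+\rangle$ is strictly increasing: restrict to those $\xi$ for which $\alpha^k_\xi$ is among the first $\rho^+$ values, and choose indices recursively such that index and value both increase.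

\emph{The ladders.} Let $\gamma^k=\sup_\xi\alpha^k_\xi$. Since $\rho^+<\mu<\lambda$ and $\lambda$ is regular, $\gamma^k<\lambda$; and $\mathrm{cf}(\gamma^k)=\rho^+>\omega$, so the set $E_k$ of limit points of $C_{\gamma^k}$ below $\gamma^k$ is club in $\gamma^k$. Fix $i_0<\rho$ with $|C_{\gamma^k}|\le\mu_{i_0}$ for all $k<N$. Then
\begin{equation}\label{eq:ladder}
d(\tau,\tau')\le i_0\qquad\text{for }\tau<\tau'\text{ in }E_k .
\end{equation}
Indeed, $\tau\in C_{\gamma^k}\cap\tau'=C_{\tau'}$ by coherence, and $|C_{\tau'}|\le\mu_{i_0}$, so $\tau\in C_{\tau'}\subseteq B_{\tau',i_0}\subseteq T_{\tau',i_0}$.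

\emph{Approximating by the ladders.} Discarding an initial segment of the $\xi$'s, we may assume $\alpha^k_\xi>\min E_k$ for all $k$, and $\alpha^l_\xi>\gamma^k$ whenever $\gamma^k<\gamma^l$. Let
\[
e^-_{\xi,k}=\max\bigl(E_k\cap(\alpha^k_\xi+1)\bigr),\qquad e^+_{\xi,k}=\min\bigl(E_k\setminus(\alpha^k_\xi+1)\bigr);
\]
these exist since $E_k$ is club in $\gamma^k>\alpha^k_\xi>\min E_k$, and $e^-_{\xi,k}\le\alpha^k_\xi<e^+_{\xi,k}$. If $\gamma^k=\gamma^l$, then $E_k=E_l$. Thinning once more, we may assume that $e^+_{\xi,k}\le\alpha^l_{\xi'}$ whenever $\xi<\xi'$ and $\gamma^k=\gamma^l$: choose the indices recursively, noting that at each stage the at most $\rho$ ordinals $e^+_{\xi,k}$ obtained so far with $\gamma^k=\gamma^l$ are bounded below $\gamma^l=\sup_\xi\alpha^l_\xi$, which has cofinality $\rho^+$. Since $e^+_{\xi,k}\in E_l$, it follows that $e^+_{\xi,k}\le e^-_{\xi',l}$.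

\emph{Last thinning.} For each $\xi$ consider the finitely many ordinals
\[
d(e^-_{\xi,k},\alpha^k_\xi),\quad d(\alpha^k_\xi,e^+_{\xi,k}),\quad d(\alpha^k_\xi,\gamma^k),\quad d(\gamma^k,\alpha^l_\xi)\ \ (\gamma^k<\gamma^l),
\]
all below $\rho$. There are only $\rho$ such tuples, so on a set $\Xi$ of size $\rho^+$ they are constant; let $i_1<\rho$ bound them, and let $i^*=\max\{i_0,i_1\}$.

\emph{Verification.} By symmetry let $\xi<\xi'$ be in $\Xi$. Elements of $w_\xi\setminus w_{\xi'}$ and $w_{\xi'}\setminus w_\xi$ are not in $r$, so let $\alpha=\alpha^k_\xi$, $\beta=\alpha^l_{\xi'}$. If $\gamma^k=\gamma^l$, then $\alpha<e^+_{\xi,k}\le e^-_{\xi',l}\le\beta$, and \eqref{eq:sub}, \eqref{eq:ladder} give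
\[
d(\alpha,\beta)\le\max\{d(\alpha,e^+_{\xi,k}),\,d(e^+_{\xi,k},e^-_{\xi',l}),\,d(e^-_{\xi',l},\beta)\}\le\max\{i_1,i_0,i_1\}= i^*.
\]
If $\gamma^k<\gamma^l$, then $\alpha<\gamma^k<\beta$ and $d(\alpha,\beta)\le\max\{d(\alpha,\gamma^k),d(\gamma^k,\beta)\}\le i_1$. If $\gamma^l<\gamma^k$, then $\beta<\gamma^l<\alpha$ and $d(\beta,\alpha)\le\max\{d(\beta,\gamma^l),d(\gamma^l,\alpha)\}\le i_1$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}(3)]
Let $A$ be the algebra of Section~\ref{ssec:alg} built with these $T_{\gamma,i}$. By Lemmas~\ref{lem:adm}(b) and~\ref{lem:noprec} it remains to show that $(\mathcal F,\supseteq)$ is $\rho^+$-cc. Let $w_\xi\in\mathcal F$ for $\xi<\rho^+$, and let $\Xi,i^*$ be as in Claim~\ref{cl:d}.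

Let $\xi\ne\xi'$ be in $\Xi$, and suppose $\alpha\in w_\xi$, $\beta\in w_{\xi'}$ and $s_\alpha,s_\beta$ disagree at some $z\in Z_i$. Since $s_{w_\xi}$ and $s_{w_{\xi'}}$ are functions, $\alpha\notin w_{\xi'}$ and $\beta\notin w_\xi$. If $i\ge i^*$, then by the claim the smaller of $\alpha,\beta$ lies in $T_{\max\{\alpha,\beta\},i}$, so $\{a^\alpha_i,b^\alpha_i\}\cap\{a^\beta_i,b^\beta_i\}=\emptyset$ by construction, although $z$ belongs to this intersection. So $i<i^*$: all disagreements between $s_{w_\xi}$ and $s_{w_{\xi'}}$ lie in $\bigcup_{i<i^*}Z_i$.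

The restrictions of the $s_{w_\xi}$, $\xi\in\Xi$, to $\bigcup_{i<i^*}Z_i$ are $\rho^+$ functions into $2$ of size at most $2|w_\xi|\cdot|i^*|<\rho$. Apply the $\Delta$-system lemma to their domains, with $\tau=\rho^+$ and $\varrho=\rho$; this is allowed as $\rho^{<\rho}=\rho$. Since there are at most $2^{<\rho}\le\rho$ functions from the root into $2$, the restrictions for some distinct $\xi,\xi'\in\Xi$ are compatible. For this pair $s_{w_\xi}\cup s_{w_{\xi'}}$ is a function, i.e.\ $w_\xi\cup w_{\xi'}\in\mathcal F$.
\end{proof}

\section{The classification under GCH and square}\label{sec:L}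

\begin{proof}[Proof of Corollary~\ref{cor:L}]
If $\mu^\nu<\lambda$ for all $\mu<\lambda$ and $\nu<\kappa$, then every $\kappa$-cc BA has precaliber $\lambda$ by Theorem~\ref{thm:C}. For the other direction assume GCH and let $\mu<\lambda$, $\nu<\kappa$ with $\mu^\nu\ge\lambda$.

The exponent $\nu$ is infinite, since otherwise $\mu^\nu$ is finite or equal to $\mu$, hence $<\lambda$. If $\mu\le\nu$, then $\mu^\nu\le2^\nu=\nu^+\le\kappa<\lambda$, a contradiction; so $\mu>\nu$. Under GCH, $\mu^\nu\in\{\mu,\mu^+\}$, and $\mu^\nu=\mu$ if $\nu<\mathrm{cf}(\mu)$. As $\mu^\nu\ge\lambda>\mu$, we conclude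
\[
\rho:=\mathrm{cf}(\mu)\le\nu<\mu\qquad\text{and}\qquad\lambda=\mu^+=2^\mu .
\]
So $\mu$ is singular, hence a strong limit by GCH, and $\rho^{<\rho}=\rho$ by GCH. If $\square_\mu$ holds, Theorem~\ref{thm:B}(3) gives a $\rho^+$-cc BA without precaliber $\lambda$, and it is $\kappa$-cc because $\rho^+\le\nu^+\le\kappa$. This proves the equivalence. If $\rho=\omega$, Theorem~\ref{thm:B}(1) suffices and $\square_\mu$ is not needed; this applies to $(\kappa,\lambda)=(\omega_1,\aleph_{\omega+1})$ with $\mu=\aleph_\omega$.

Finally, under $V=L$, GCH and $\square_\mu$ for all singular $\mu$, in the form used in Section~\ref{sec:B}, hold by Jensen \cite{Jensen}.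
\end{proof}

\begin{thebibliography}{9}

\bibitem{CF} \emph{Cardinal Functions On Boolean Algebras} (as printed: CARDINAL FUNCTIONS ON BOOLEAN ALGEBRAS), \texttt{https://github.com/isaacST08/Algebra-Texts-and-Books}. Problem~33.

\bibitem{Jensen} R.~Jensen, \emph{The fine structure of the constructible hierarchy}, Ann. Math. Logic 4 (1972).

\end{thebibliography}

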